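# Affineness and odd theta characteristics with several sections

## 1. The bitangents of the Fermat quartic

Let $X\subset\mathbb P^2$ be the quartic $x^4+y^4+z^4=0$. It is smooth of genus $3$ and $K_X=\mathcal O_X(1)$, so up to scaling the holomorphic $1$-forms on $X$ are the lines in the plane, and the zeros of a form are the points where its line meets $X$. Which forms have only zeros of even order? Equivalently, which lines meet $X$ in a divisor $2D$?

Take the line $x+y+z=0$. Substituting $z=-(x+y)$,
$$x^4+y^4+(x+y)^4=2x^4+4x^3y+6x^2y^2+4xy^3+2y^4=2\,(x^2+xy+y^2)^2 .$$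
So the line touches $X$ at two distinct points, and $D=p_1+p_2$. The automorphisms $y\mapsto i^{\alpha}y$, $z\mapsto i^{\beta}z$ produce $16$ such lines.

Take now $x=\zeta y$ with $\zeta^4=-1$. Substituting gives $z^4=0$: the line meets $X$ in a single point, and $D=2p$. Permuting coordinates, we get the $12$ lines $x=\zeta y$, $y=\zeta z$, $z=\zeta x$.

Each of these $28$ lines gives a line bundle $L=\mathcal O_X(D)$ with $L^2\cong K_X$. Moreover $h^0(L)=1$: a second section would give a map of degree at most $2$ to $\mathbb P^1$, and a smooth plane quartic is not hyperelliptic. Hence $L$ determines $D$ and the line, and the $28$ bundles are different. A curve of genus $g$ has exactly $2^{g-1}(2^g-1)$ square roots $L$ of $K_X$ with $h^0(L)$ odd; for $g=3$ this number is $28$. So we have found all of them: on the Fermat quartic, $16$ odd square roots of $K$ have a section with two distinct zeros, and $12$ have a section with a double zero.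

Hyperelliptic curves of genus $3$ are just as easy. Let $w_1,\dots,w_8$ be the Weierstrass points. The $28$ bundles $\mathcal O(w_i+w_j)$ with $i<j$ square to $K=2g^1_2$. Each has $h^0=1$, because the only pencil of degree $2$ is $g^1_2$ and its divisors are the fibers of the hyperelliptic map. Here all $28$ odd square roots have a section with two distinct zeros.

Let the pair $(X,L)$ vary. The space of all pairs is cut into two pieces: an open piece, where the section of $L$ has two distinct zeros, and a closed piece, where it has a double zero. In genus $g$ a section of $L$ has $g-1$ zeros with multiplicity, and there are $g-1$ pieces. What kind of varieties are they? In particular, are they affine?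

## 2. The sets $\mathcal D_j$ and the results

Everything is over $\mathbb C$. Subvarieties carry the reduced structure, and affineness always refers to coarse moduli spaces. Let $g\ge3$.

**Definition (theta characteristic).** A theta characteristic on a curve $X$ is a line bundle $L$ with $L^2\cong K_X$; it is odd if $h^0(X,L)$ is odd. The parity of $h^0(L)$ is locally constant in families (Mumford, Atiyah).

Let $\mathcal M_{g,\mathrm{odd}}$ be the moduli space of pairs $(X,L)$ with $X$ of genus $g$ and $L$ an odd theta characteristic. It is a finite orbifold cover of $\mathcal M_g$, and its coarse space is quasi-projective. Let $P:\mathcal P\to\mathcal M_g$ be the projectivized Hodge bundle: its points are pairs $(X,[\omega])$ with $\omega\ne0$ a holomorphic $1$-form. For $\sum k_i=2g-2$ with $k_i\ge1$, the stratum $\mathbb P\mathcal H(k_1,\dots,k_m)\subset\mathcal P$ consists of the forms with $m$ zeros, of orders $k_1,\dots,k_m$.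

**Definition (the sets $\mathcal D_j$).** Let $\mathcal Q=\mathbb P\mathcal H(2,\dots,2)^{\mathrm{odd}}$ be the component of the stratum of forms with all zeros of order $2$ and odd parity of the spin structure (in the sense of Kontsevich–Zorich): half the divisor of zeros is an odd theta characteristic. A form in the closure $\overline{\mathcal Q}\subset\mathcal P$ still determines such a theta characteristic, so $\overline{\mathcal Q}$ projects onto $\mathcal M_{g,\mathrm{odd}}$; this projection is again called $P$. A boundary component of $\mathcal Q$ is a component of a stratum contained in $\overline{\mathcal Q}$, with $\mathcal Q$ itself the unique one of codimension $0$. For $1\le j\le g-1$ let $\overline{\mathcal Q}_j$ be the closure of the union of all boundary components of codimension $j-1$, put $\overline{\mathcal Q}_g=\emptyset$, and set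
$$\mathcal D_j=P\overline{\mathcal Q}_j-P\overline{\mathcal Q}_{j+1}.$$

In genus $3$ we have seen examples: the Fermat quartic contributes $16$ points to $\mathcal D_1$ and $12$ to $\mathcal D_2$ (Lemma 3 below will confirm this reading of the definition).

The following is given with the problem, whose source is "On The Cohomology Of Strata Of Abelian Differentials", http://www.math.uni-bonn.de/people/ursula/cohomologyab.pdf. The $\mathcal D_j$ form a stratification of $\mathcal M_{g,\mathrm{odd}}$ into complex strata, with $\mathcal D_j$ of codimension $j-1$. The restriction to $\mathcal D_j$ of the first Mumford–Morita–Miller class $\kappa_1$ (pulled back from $\mathcal M_g$) vanishes, and in particular $\mathcal D_j$ contains no complete subvariety. An affine variety of positive dimension contains no complete subvariety of positive dimension either, so one may hope for more.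

**Conjecture.** For every $1\le j\le g-1$ the stratum $\mathcal D_j$, a locally closed subvariety of the coarse space of $\mathcal M_{g,\mathrm{odd}}$, is affine.

The conjecture is false. The given result above is not used in the proofs.

**Theorem 1.** For $g=6$, the strata $\mathcal D_3$ and $\mathcal D_4$ are not affine.

**Theorem 2.** Put $\mathcal D_j^1=\{(X,L)\in\mathcal D_j:\ h^0(L)=1\}$.

(a) For all $g\ge3$ and $1\le j\le g-1$, $\mathcal D_j^1$ is affine. In particular $\mathcal D_1$ and $\mathcal D_2$ are affine for all $g\ge3$.

(b) For $g=3,4,5$ all $\mathcal D_j$ are affine.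

(c) For $g\ge6$, $\mathcal D_j$ is not affine for all $3\le j\le\min(6,g-2)$.

So the conjecture holds in genus $g$ if and only if $g\le5$, and for every $g\ge6$ the stratum $\mathcal D_3$ is a counterexample. The proofs leave $j=g-1$ undecided for $g=6,7,8$, and $7\le j\le g-1$ for $g\ge9$.

We shall use the following textbook facts.

**Fact (F1).** On a fine level cover, each stratum $\mathbb P\mathcal H(k_1,\dots,k_m)$ is smooth of pure dimension $2g-2+m$ (Masur, Veech; algebraically Polishchuk).

**Fact (F2).** If $Y'\to Y$ is finite and surjective, $Y'$ is affine and $Y$ is a separated Noetherian scheme, then $Y$ is affine (Chevalley, EGA II 6.7.1). Conversely, a scheme finite over an affine scheme is affine.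

**Fact (F3).** (Clifford) For a theta characteristic with $h^0(L)\ge1$ we have $2(h^0(L)-1)\le g-1$. More generally $2(h^0(N)-1)\le\deg N$ for special effective $N$; if equality holds and $N\not\cong\mathcal O,K$, then $X$ is hyperelliptic and $N$ is a multiple of $g^1_2$.

## 3. Counting distinct zeros of sections

**A space of divisors.** To have honest families, let $S=\mathcal M_g[4]$ be the moduli space of curves with a level-$4$ structure; it is fine, smooth and quasi-projective. Let $S^-\to S$ be the finite étale cover of odd theta characteristics and $q:S^-\to\mathcal M_{g,\mathrm{odd}}$ the finite surjective map to the coarse space, which is a quotient by a finite group. Let $\mathbb E$ be the Hodge bundle on $S$ and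
$$W=\{(X,L,[\omega]):\ \operatorname{div}\omega=2D,\ D\in|L|\}\subset\mathbb P(\mathbb E)\times_SS^- .$$
$W$ is closed: it is the image of the projective $S^-$-scheme of pairs $((X,L),D\in|L|)$ under $D\mapsto 2D$. We write its points as $(X,L,D)$. The map $p:W\to S^-$ is projective, with fiber $|L|$ over $(X,L)$.

Let $W_k\subset W$ be the closed set where $D$ has at most $k$ distinct points, $W_k^\circ=W_k\setminus W_{k-1}$, and $T_k=p(W_k)$, which is closed because $p$ is proper. On $W_k^\circ$ the points of $D$ cannot merge, so the multiplicities are locally constant: $W_k^\circ$ is the disjoint union of open and closed pieces $W_a^\circ$, where $a=(a_1,\dots,a_k)$ is a partition of $g-1$ and $D$ has multiplicities $a$. Over the stratum $\mathbb P\mathcal H(2a_1,\dots,2a_k)$ with level structure, the rule $[\omega]\mapsto\mathcal O(\tfrac12\operatorname{div}\omega)$ is a section of the finite étale cover of theta characteristics, so $W_a^\circ$ is open and closed in the pull-back of the stratum to $S^-$. By (F1), **$W_k^\circ$ is smooth of pure dimension $2g-2+k$.**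

Let $\Delta=\{h^0(L)\ge3\}\subset S^-$, which is closed by semicontinuity. Its preimages are also called $\Delta$.

*Example.* Let $X$ be a smooth plane quintic (genus $6$, $K=\mathcal O(2)$) and $L=\mathcal O(1)$. Then $h^0(L)=3$, the fiber $p^{-1}(X,L)$ is the dual plane of lines, and $W_k\cap p^{-1}(X,L)$ consists of the lines meeting $X$ in at most $k$ points. For $k=4$ these are the tangent lines. For the Fermat quartic each fiber of $p$ is one point.

**Lemma 3.** $q^{-1}(\mathcal D_j)=T_{g-j}\setminus T_{g-j-1}$. That is, $(X,L)\in\mathcal D_j$ if and only if the minimal number of distinct zeros of a nonzero section of $L$ is $g-j$.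

*Proof.* Let $F\subset\mathcal P$ be the set of all $(X,[\omega])$ with $\operatorname{div}\omega=2D$ and $h^0(\mathcal O(D))$ odd. It is the image of $W$ under a finite map, so it is closed, and it contains $\mathcal Q$. Hence $\overline{\mathcal Q}\subset F$.

Conversely, zeros of elements of $F$ can be broken up. Near a zero choose a coordinate with $\omega=z^{2b}dz$. Given $b_1+\dots+b_r=b$, pick distinct $c_i$ and put $P_\epsilon(z)=\prod_i(z-\epsilon c_i)^{b_i}$. On a fixed annulus around $0$ the polynomial $(2b+1)\int_0^zP_\epsilon^2$ is close to $z^{2b+1}$, so
$$w=\Big((2b+1)\int_0^zP_\epsilon^2\Big)^{1/(2b+1)}=z\cdot(1+\text{small})^{1/(2b+1)}$$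
is well defined there, close to $z$ with its derivatives, and univalent after slightly shrinking the annulus. Differentiating $w^{2b+1}$ gives $w^{2b}dw=P_\epsilon^2dz$. So we may cut a disc out of $X$ and glue in a disc carrying the form $P_\epsilon^2dz$, identifying $w$ with the old coordinate on the annulus. The new surfaces with their forms converge to $(X,\omega)$ as $\epsilon\to0$; the zero of order $2b$ is replaced by zeros of orders $2b_1,\dots,2b_r$. All zeros remain even. The theta characteristic varies continuously, so its parity is unchanged.

Therefore elements of $F$ are limits of elements of $\mathcal Q$, so $\overline{\mathcal Q}=F$. The boundary components of $\mathcal Q$ are exactly the odd components of the strata $\mathbb P\mathcal H(2a_1,\dots,2a_m)$. Such a component has codimension $(3g-3)-(2g-2+m)=g-1-m$ in $\overline{\mathcal Q}$, which equals $j-1$ exactly when $m=g-j$. The condition "at most $g-j$ distinct zeros" is closed, and every element of $F$ satisfying it can be broken up into elements with exactly $g-j$ zeros. So $\overline{\mathcal Q}_j$ is the set of elements of $F$ with at most $g-j$ distinct zeros, and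 the claim follows from the definition of $\mathcal D_j$. $\square$

## 4. Removing codimension two from one branch

Fix $j$ and put $m=g-j$. By Lemma 3, $q^{-1}(\mathcal D_j)$ is $T_m$ with the closed set $T_{m-1}$ removed, and by the given result the dimension drops by one. The natural approach is to show that $T_{m-1}$ is, inside $T_m$, the zero set of a section of a suitably ample line bundle. But being the complement of something of codimension one is delicate for a space with several local branches.

*Example.* Let $Y=\Pi_1\cup\Pi_2\subset\mathbb A^4$ be two planes meeting only at $0$, and let $\ell\subset\Pi_2$ be a line through $0$. Then $\ell$ has codimension one in $Y$. But $Y\setminus\ell$ contains the closed subset $\Pi_1\setminus\{0\}\cong\mathbb A^2\setminus\{0\}$. That is not affine, because $\mathcal O(\mathbb A^2\setminus0)=\mathcal O(\mathbb A^2)$. So $Y\setminus\ell$ is not affine.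

The space that separates the branches of $T_m$ is $W_m$: a point of $W_m$ remembers which section has $m$ zeros. If every $L$ had just one section, $W_m\to T_m$ would be injective and we would be removing $W_{m-1}$ from $W_m$. In general we remove $p^{-1}(T_{m-1})$, which can be larger: it contains every $D$ with $m$ points such that **another** member of $|L|$ has fewer. This is where the natural approach stops, and where counterexamples will come from. (Section 7 carries the approach out where $h^0(L)=1$.)

The next lemma makes $W_m$ usable over $\mathcal D_j$: it will give finite fibers.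

**Lemma 4.** Let $Y\subset|L|$ be a closed subset all of whose members have exactly $m$ distinct points. Then $Y$ is finite.

*Proof.* Otherwise there are a smooth projective curve $B$ and a finite map from $B$ onto a curve in $Y$. Pull back the universal divisor to a divisor $\mathfrak D$ on $B\times X$. After a finite base change its components become graphs of maps $p_i:B\to X$, so $\mathfrak D=\sum_{i=1}^ma_i\Gamma_i$ with $\Gamma_i$ the graph of $p_i$. The number of points being $m$ over every $b\in B$, the $\Gamma_i$ are pairwise disjoint. The universal divisor on $|L|\times X$ is the zero divisor of a section of $\mathcal O(1)\boxtimes L$, so $\mathcal O(\mathfrak D)=\mathrm{pr}_1^*N\otimes\mathrm{pr}_2^*L$ with $d=\deg N>0$. Hence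
$$a_i\Gamma_i^2=\mathfrak D\cdot\Gamma_i=d+(g-1)\deg p_i>0 .$$
But the normal bundle of a graph is $p_i^*T_X$, so $\Gamma_i^2=-(2g-2)\deg p_i\le0$. This is a contradiction. $\square$

**Proposition 5.** Let $j=g-m$, let $a$ be a partition of $g-1$ with $m$ parts, $C=W_a^\circ$ and $Z=C\cap p^{-1}(T_{m-1})$. If some $z\in Z$ satisfies
$$\dim_zZ\le\dim_zC-2=2g-4+m ,$$
then $\mathcal D_j$ is not affine.

*Proof.* Suppose $\mathcal D_j$ is affine. Then $\tilde{\mathcal D}_j=q^{-1}(\mathcal D_j)=T_m\setminus T_{m-1}$, being finite over $\mathcal D_j$, is affine by (F2). Let
$$R=W_m\cap p^{-1}(\tilde{\mathcal D}_j)=W_m\setminus p^{-1}(T_{m-1}).$$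
The map $R\to\tilde{\mathcal D}_j$ is projective. Over $(X,L)\in\tilde{\mathcal D}_j$ no member of $|L|$ has fewer than $m$ points, so the fiber is a closed subset of $|L|$ of divisors with exactly $m$ points, and is finite by Lemma 4. A proper map with finite fibers is finite, so $R$ is affine.

Since $W_{m-1}\subset p^{-1}(T_{m-1})$, also $R=W_m^\circ\setminus p^{-1}(T_{m-1})$. As $C$ is open and closed in $W_m^\circ$, the set $R\cap C=C\setminus Z$ is open and closed in $R$, hence affine.

Choose an irreducible affine open neighborhood $V\subset C$ of $z$ so small that $\operatorname{codim}_V(Z\cap V)\ge2$. Then $V\setminus Z=V\cap(C\setminus Z)$ is an intersection of two affine opens in a separated scheme, so it is affine. As $V$ is smooth, functions extend over codimension two: $\mathcal O(V\setminus Z)=\mathcal O(V)$. An inclusion of affine varieties that induces an isomorphism on functions is an isomorphism, so $V\setminus Z=V$, contradicting $z\in Z$. $\square$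

**Remark.** If $(X,L,D)\in Z$, then $|L|$ contains $D$ and a divisor with fewer points, so $h^0(L)\ge2$, and $h^0(L)\ge3$ by oddness. Hence
$$p(Z)\subset\Delta\cap T_{m-1}.\tag{1}$$
To get counterexamples we must find $L$ with three sections, one section with $m$ zeros, another with fewer, and then bound the dimension of $\Delta\cap T_{m-1}$.

## 5. Plane quintics and the proof of Theorem 1

Let $g=6$. Clifford's theorem permits $h^0(L)=3$, and the curves where this happens can be listed.

**Step 1: odd theta characteristics with three sections.** Let $X$ be non-hyperelliptic of genus $6$ and $h^0(L)\ge3$; here $\deg L=5$. By (F3), $h^0(L)=3$. If $L$ had a base point, removing it would leave degree $4$ with $h^0=3$, equality in Clifford, and $X$ would be hyperelliptic. So $L$ defines a morphism to $\mathbb P^2$ with nondegenerate image, and $5=\deg(\text{map})\cdot\deg(\text{image})$ with $\deg(\text{image})\ge2$. As $5$ is prime, the map is birational onto a plane quintic. That quintic has arithmetic genus $6=g$, so it is smooth. Thus $X$ is a smooth plane quintic and $L=\mathcal O_X(1)$. Conversely, for any smooth plane quintic $K=\mathcal O(2)$,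 and $\mathcal O(1)$ is an odd theta characteristic with $h^0=3$.

**Step 2: quintics with prescribed sections by two lines.** We want a smooth quintic meeting the line $x=0$ in a chosen pattern and the line $y=0$ in another. Let $f(x,w)$ and $h(y,w)$ be binary quintic forms in which $w^5$ has coefficient $1$, and put $F_0=f(x,w)+h(y,w)-w^5$. Then $F_0|_{y=0}=f$ and $F_0|_{x=0}=h$. Consider the linear system spanned by $F_0$ and all $xyG$ with $G$ a cubic form. Its base points lie in $\{xy=0,\ F_0=0\}$, a finite set not containing $(0:0:1)$. By Bertini, $F=F_0+xyG$ with $G$ general is smooth away from the base points. At a base point $b$ with $x(b)=0$ we have $y(b)\ne0$ and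
$$dF(b)=dF_0(b)+y(b)\,G(b)\,dx,$$
which is nonzero for general $G$. The same argument applies on $y=0$. So there is a smooth quintic restricting to $f$ on $y=0$ and to $h$ on $x=0$.

**Step 3: a dimension count.** We bound the curves having a line with at most $s$ points. For a fixed line, restriction sends quintics not containing it to $\mathbb P^5$ with fibers of dimension $15$, and the forms with at most $s$ distinct roots have dimension $s$ in $\mathbb P^5$. Letting the line move, the quintics in $\mathbb P^{20}$ that admit a line, not contained in them, meeting them in at most $s$ points form a set of dimension at most $2+15+s=17+s$. The fibers of the map from smooth quintics to $\mathcal M_6$ are finite unions of $PGL_3$-orbits: the embedding of $X$ is given by a theta characteristic, and there are finitely many of these. The orbits have dimension $8$ because $\operatorname{Aut}X$ is finite. So in moduli these curves have dimension at most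
$$17+s-8=9+s.\tag{2}$$

**Step 4: $\mathcal D_3$ is not affine.** Here $m=3$. Let $h$ have roots of multiplicities $(3,1,1)$ and $f$ of multiplicities $(4,1)$, let $X$ be as in Step 2, and put
$$C=W^\circ_{(3,1,1)},\qquad z=(X,\mathcal O(1),X\cap\{x=0\})\in C,\qquad \dim C=2\cdot6-2+3=13 .$$
The line $y=0$ meets $X$ in two points, so $z\in Z=C\cap p^{-1}(T_2)$. Near $z$ the curves are non-hyperelliptic. By (1) and Step 1 a point of $Z$ near $z$ is a smooth plane quintic having some line that meets it in at most two points, together with a line section of type $(3,1,1)$, i.e. a flex line. A smooth plane quintic has finitely many flex lines, so $p|_Z$ has finite fibers near $z$. By (2) with $s=2$, $\dim_zZ\le11=\dim C-2$. Proposition 5 applies.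

**Step 5: $\mathcal D_4$ is not affine.** Here $m=2$. Let $h$ have type $(4,1)$ and $f$ type $(5)$, and let $C=W^\circ_{(4,1)}$, of dimension $12$, and $z=(X,\mathcal O(1),X\cap\{x=0\})$. The line $y=0$ meets $X$ in one point, so $z\in Z=C\cap p^{-1}(T_1)$. Lines of type $(4,1)$ are flex lines, so again $p|_Z$ has finite fibers near $z$, and (2) with $s=1$ gives $\dim_zZ\le10=\dim C-2$. Proposition 5 applies, and Theorem 1 is proved. $\blacksquare$

## 6. A period obstruction, and all genera at least seven

For $g\ge7$ we have no such list of the curves in $\Delta$, so the dimension of $\Delta\cap T_{m-1}$ has to be bounded infinitesimally. Since $T_{m-1}=p(W_{m-1})$ and $W_k^\circ$ has dimension $2g-2+k$, it will be enough to know that $\Delta$ contains no component of $W_k^\circ$, $k\le m-1$, near the divisors in question. So we ask what happens if $\Delta$ does contain one.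

**Definition (the form $f_1df_2$).** For $(X,L,D)\in W$ with $h^0(L)=3$, let $s$ define $D$, let $H^0(L)=\langle s,s_1,s_2\rangle$, and put $f_i=s_i/s$. These are meromorphic functions with poles bounded by $D$, and $f_1df_2$ is a closed form on $X\setminus\operatorname{supp}D$.

Whether $f_1df_2$ is exact there does not depend on the choices: replacing $f_i$ by $\alpha_i+\beta_if_1+\gamma_if_2$ changes $f_1df_2$ into $(\beta_1\gamma_2-\gamma_1\beta_2)f_1df_2$ plus an exact form, because $f_2df_1=d(f_1f_2)-f_1df_2$. For a plane curve and a line section, the $f_i$ are affine coordinates on the complement of the line. On the parabola $u_2=u_1^2$ the form $u_1du_2=d(\tfrac23u_1^3)$ is exact; Lemma 9 will show that on a smooth cubic it never is.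

**Lemma 6.** Let $(X,L,D)\in W_k^\circ$ with $h^0(L)=3$, and suppose $\Delta$ contains a neighborhood of $(X,L,D)$ in $W_k^\circ$. Then $f_1df_2$ is exact on $X\setminus\operatorname{supp}D$.

*Proof.* We deform $(X,\omega)$, $\omega=s^2$, keeping the zeros, and use that $f_2$ must deform along. Let $\eta$ be any closed complex $1$-form with compact support in $X\setminus\operatorname{supp}D$. For small real $t$ the form $\omega_t=\omega+t\eta$ is closed, equals $\omega$ near $\operatorname{supp}D$, and satisfies $\frac i2\omega_t\wedge\overline{\omega_t}>0$ off $\operatorname{supp}D$. Locally $\omega_t=d\zeta$ with $\zeta$ an orientation-preserving local diffeomorphism, so these $\zeta$ define a complex structure $X_t$ on the surface, unchanged near $\operatorname{supp}D$, for which $\omega_t$ is holomorphic with $\operatorname{div}\omega_t=2D$. This is a path in $W_k^\circ$, with $L_t=\mathcal O_{X_t}(D)$. By hypothesis $h^0(L_t)\ge3$, and by semicontinuity $h^0(L_t)\le3$ for small $t$.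

On the fixed smooth line bundle $\mathcal O(D)$ the operators $\bar\partial_t$ form a smooth family of elliptic operators with kernels of constant dimension $3$. Hence the spaces $\{f:\operatorname{div}_{X_t}f\ge-D\}$ form a smooth vector bundle in $t$, and $f_2$ extends to a smooth family $f_{2,t}$ in it. Write $\dot f_2$ for the derivative at $t=0$. Near $\operatorname{supp}D$ the complex structure is fixed, so there $\dot f_2$ is meromorphic with poles bounded by $D$.

Both $df_{2,t}$ and $\omega_t$ are of type $(1,0)$ on $X_t$, so $df_{2,t}\wedge\omega_t=0$. Differentiating at $t=0$,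
$$d\dot f_2\wedge\omega=-\,df_2\wedge\eta .$$
The form $f_1\omega=s_1s$ is holomorphic on $X$, hence closed. The form $\dot f_2f_1\omega$ is smooth on $X$: near $\operatorname{supp}D$ its poles, bounded by $2D$, are cancelled by the zeros of $\omega$. By Stokes
$$\int_Xf_1df_2\wedge\eta=-\int_Xd\dot f_2\wedge f_1\omega=-\int_Xd(\dot f_2f_1\omega)=0 .$$
Since $\eta$ is an arbitrary closed form with compact support in $X\setminus\operatorname{supp}D$, Poincaré duality shows that $f_1df_2$ is exact there. $\square$

Let $W_k^\flat$ be the union of the irreducible components of $W_k^\circ$ contained in $\Delta$. As $W_k^\circ$ is smooth, its irreducible components are its connected components, so $W_k^\flat$ is open in $W_k^\circ$, and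
$$\dim\big((W_k^\circ\setminus W_k^\flat)\cap\Delta\big)\le2g-3+k.\tag{3}$$
Lemma 6 concerns points of $W_k^\flat$; we need the same for limits of such points, where zeros may collide.

**Lemma 7.** Let $(X,L,D')\in W$ with $h^0(L)=3$ lie in the closure of $W_k^\flat$ for some $k$. Then $f_1df_2$ is exact on $X\setminus\operatorname{supp}D'$.

*Proof.* Choose $(X_\nu,L_\nu,D_\nu)\in W_k^\flat$ converging to $(X,L,D')$ in the classical topology. For large $\nu$ we have $h^0(L_\nu)=3$, by semicontinuity and because $W_k^\flat\subset\Delta$. By Lemma 6 the forms $f_1^\nu df_2^\nu$ are exact on $X_\nu\setminus\operatorname{supp}D_\nu$. Near $(X,L)$ we have $h^0\equiv3$ on the reduced space $\Delta$. So by base change the sections form a vector bundle there, and we may choose bases $s^\nu,s_1^\nu,s_2^\nu$ of $H^0(L_\nu)$, with $s^\nu$ defining $D_\nu$, that converge to a basis $s',s_1,s_2$ of $H^0(L)$ with $s'$ defining $D'$. In a differentiable trivialization of the family of curves, $f_i^\nu\to f_i$ in $C^1$ on compact subsets of $X\setminus\operatorname{supp}D'$. A loop in $X\setminus\operatorname{supp}D'$ avoids $\operatorname{supp}D_\nu$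 for large $\nu$, and the period of $f_1^\nu df_2^\nu$ along it is $0$. In the limit all periods of $f_1df_2$ vanish. $\square$

**Proposition 8.** Let $(X,L)\in S^-$ with $h^0(L)=3$, and let $D\in|L|$ have exactly $m$ distinct points. Assume:

(i) $D$ is isolated among the members of $|L|$ with exactly $m$ points;

(ii) some $D'\in|L|$ has fewer than $m$ points;

(iii) for every $D'\in|L|$ with fewer than $m$ points, $f_1df_2$ is not exact on $X\setminus\operatorname{supp}D'$.

Then $\mathcal D_{g-m}$ is not affine.

*Proof.* Let $N=W\setminus\bigcup_k\overline{W_k^\flat}$, a Zariski open set. By (iii) and Lemma 7 it contains $W_{m-1}\cap p^{-1}(X,L)$. Since $p$ is proper, $O=S^-\setminus p(W_{m-1}\setminus N)$ is open. It contains $(X,L)$, and $W_{m-1}\cap p^{-1}(O)\subset N$. Hence $O\cap\Delta\cap T_{m-1}$ is contained in the union of the images of $N\cap W_k^\circ\cap\Delta$ for $k\le m-1$, and (3) gives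
$$\dim(O\cap\Delta\cap T_{m-1})\le2g-3+(m-1)=2g-4+m .$$
Let $a$ be the multiplicities of $D$, $C=W_a^\circ$ and $z=(X,L,D)\in C$. By (ii), $z\in Z=C\cap p^{-1}(T_{m-1})$. By (i) the fiber of $p|_C$ through $z$ is zero-dimensional at $z$, so $p|_C$ has zero-dimensional fibers near $z$. With (1), $\dim_zZ\le2g-4+m$. Now apply Proposition 5. $\square$

It remains to find curves to which Proposition 8 applies. We take double covers of plane cubics; the next lemma supplies (iii).

**Lemma 9.** Let $E\subset\mathbb P^2$ be a smooth cubic, $\ell$ a line, and $u_1,u_2$ affine coordinates on $\mathbb P^2\setminus\ell$. Then $u_1du_2$ is not exact on $E\setminus\ell$.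

*Proof.* As above, an affine change of coordinates changes $u_1du_2$ by a nonzero factor and an exact form, so we may choose the coordinates. A primitive of $u_1du_2$ would be holomorphic on $E\setminus\ell$ with meromorphic differential on $E$, hence meromorphic on $E$. There are three cases.

(a) $\ell\cdot E=x_1+x_2+x_3$ with distinct $x_i$. If $u_1du_2$ is exact, so is $u_1du_2-u_2du_1=2u_1du_2-d(u_1u_2)=dh$. At $x_i$ both $u$'s have at most simple poles, and the terms of order $-3$ cancel, so $dh$ has poles of order at most $2$. Hence $h\in H^0(\mathcal O(x_1+x_2+x_3))=\langle1,u_1,u_2\rangle$, say $h=c_0+c_1u_1+c_2u_2$. Put $v_1=u_1-c_2$ and $v_2=u_2+c_1$. Then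
$$v_1dv_2-v_2dv_1=dh-c_2du_2-c_1du_1=0,$$
so $v_2/v_1$ is constant, contradicting the independence of $1,u_1,u_2$.

(b) $\ell\cdot E=2x+y$ with $x\ne y$. Write $E=\mathbb C/\Lambda$ with $x=0$, $y=\rho$. We may take $u_2=\wp$ and $u_1=u$ with simple poles at $0$ and $\rho$. Then $\operatorname{Res}_\rho(u\,d\wp)=\operatorname{Res}_\rho(u)\,\wp'(\rho)$. This is nonzero unless $2\rho\in\Lambda$, and a form with a nonzero residue is not exact. If $2\rho\in\Lambda$, let $e_1=\wp(\rho)$ and take $u=\frac12\wp'/(\wp-e_1)$, which has simple poles exactly at $0$ and $\rho$. Using $\wp'^2=4(\wp-e_1)(\wp-e_2)(\wp-e_3)$, $e_1+e_2+e_3=0$ and $\wp^2=\frac16\wp''+\frac{g_2}{12}$,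
$$u\,d\wp=2(\wp-e_2)(\wp-e_3)dz=d\big(\tfrac13\wp'\big)+2(e_1\wp+c)dz,\qquad c=e_2e_3+\tfrac{g_2}{12}.$$
If this is exact, then $(e_1\wp+c)dz=dh$ with $h$ elliptic and having at most one pole, a simple one at $0$. So $h$ is constant and $e_1=c=0$. But $e_1=0$ gives $g_2=-4(e_1e_2+e_1e_3+e_2e_3)=-4e_2e_3$ and $c=\frac23e_2e_3$, which is nonzero since $e_2,e_3\ne e_1=0$. Contradiction.

(c) $\ell\cdot E=3x$ with $x=0$. Take $u_1=\wp$, $u_2=\wp'$. From $(\wp\wp')'=\wp'^2+\wp\wp''=10\wp^3-\frac32g_2\wp-g_3$,
$$\wp\,d\wp'=\big(6\wp^3-\tfrac12g_2\wp\big)dz=\tfrac35\,d(\wp\wp')+\big(\tfrac25g_2\wp+\tfrac35g_3\big)dz .$$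
If this is exact, then as in (b) $g_2=g_3=0$, which is impossible for a lattice. $\square$

**Step 1: the double covers.** Let $g\ge7$ and $k=g-7$. Let $E$ be an elliptic curve with origin $o$, and $M=\mathcal O(3o)$. It embeds $E$ in $\mathbb P^2$, and an effective divisor of degree $3$ is a line section exactly if its points sum to $0$. The flexes are the nine points of $E[3]$. Fix a flex $o_1\ne o$.

Let $B_I$ be empty if $k=0$; if $k\ge1$, let $B_I$ consist of $o$ and $k-1$ further distinct non-flex points. Choose general $x,y\in E$ such that $x$, $y$, $w=-x-y$ and $w_x=-2x$ are distinct, are not flexes and are not in $B_I$. The line bundle $M^4(B_I-o_1-x-y)$ has degree $9+k$, so its linear system is base point free. Let $B''$ be a general member: reduced and disjoint from $B_I$, from the flexes and from $\{x,y,w,w_x\}$. Put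
$$B_J=o_1+x+y+B''\in|M^4(B_I)|,\qquad B=B_I+B_J,\qquad\delta=M^2(B_I).$$
$B$ is reduced, $\delta^2=M^4(2B_I)\cong\mathcal O(B)$, and $\deg B=12+2k=2g-2$. Let $f:X\to E$ be the corresponding double cover branched over $B$. By Riemann–Hurwitz $X$ has genus $g$, and $K_X=f^*\delta$.

**Step 2: the theta characteristic.** For $b\in B$ let $r_b$ be the ramification point over $b$, let $R_I=\sum_{b\in B_I}r_b$ and $L=f^*M(R_I)$. As $2R_I=f^*B_I$, $L^2=f^*(M^2(B_I))=K_X$. To compute $h^0(L)$, recall $f_*\mathcal O_X=\mathcal O\oplus\delta^{-1}$. At a point of $B_I$ with local coordinate $t=\varsigma^2$, the sheaf $\mathcal O_X(R_I)$ is $\varsigma^{-1}\mathcal O_X=\mathcal O_E\oplus t^{-1}\varsigma\,\mathcal O_E$. So $f_*\mathcal O_X(R_I)=\mathcal O\oplus\delta^{-1}(B_I)$, and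
$$h^0(L)=h^0(M)+h^0(M\delta^{-1}(B_I))=3+h^0(M^{-1})=3 .$$
Hence $L$ is odd and $|L|=R_I+f^*|M|$. The number of distinct points of $R_I+f^*A$ is $k+c(A)$, where
$$c(A)=\sum_{e\in\operatorname{supp}A}c(e),\qquad c(e)=\begin{cases}2&e\notin B,\\1&e\in B_J,\\0&e\in B_I.\end{cases}$$

**Step 3: condition (iii) holds for every $D'=R_I+f^*A'\in|L|$.** Here $f_1df_2=f^*(u_1du_2)$, with $u_i$ affine coordinates for the line cutting out $A'$. Suppose $f_1df_2=dh$ on $X\setminus\operatorname{supp}D'$ and let $\iota$ be the covering involution. Then $h+\iota^*h$ descends to a primitive of $2u_1du_2$ on $E\setminus(A'\cup B_I)$. At points of $B_I\setminus A'$ the form $u_1du_2$ is holomorphic, so the primitive extends. Thus $u_1du_2$ is exact on $E\setminus A'$, contradicting Lemma 9.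

**Step 4: conditions (i) and (ii).** With $D=R_I+f^*A$ we have $m=k+c(A)$ and $j=g-m=7-c(A)$. Note that $c(3o)\le2$ always: $o\notin B$ if $k=0$, and $o\in B_I$, so $c(3o)=0$, if $k\ge1$.

* $j=3$: take $A=x+y+w$, so $c(A)=1+1+2=4$. A nearby $A'=x'+y'+w'$ has $c(w')=2$, and $c(x')=2$ unless $x'=x$, and likewise for $y'$. So $c(A')=4$ only for $A'=A$. For (ii), $c(3o)\le2$.
* $j=4$: take $A=2x+w_x$, so $c(A)=1+2=3$. For a nearby $A'=x_1+x_2+w'$ we have $c(w')=2$. If $x_1\ne x_2$, then $c(A')\ge1+2+2=5$; if $x_1=x_2\ne x$, then $c(A')=4$. So $c(A')=3$ only for $A'=A$. For (ii), $c(3o)\le2$.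
* $j=5$: take $A=3e$ with $e$ a flex not in $B$, for instance any flex other than $o,o_1$; $c(A)=2$. The points of a nearby $A'$ are not in $B$, so $c(A')=2$ forces $A'=3e'$ with $e'$ a flex near $e$, i.e. $A'=A$. For (ii), $c(3o_1)=1$.
* $j=6$, $k\ge1$: take $A=3o_1$, so $c(A)=1$. Near $o_1$ only $o_1$ itself has $c=1$, so $c(A')=1$ forces $A'=A$. For (ii), $c(3o)=0$ because $o\in B_I$.

Proposition 8 shows that $\mathcal D_3,\mathcal D_4,\mathcal D_5$ are not affine for $g\ge7$ and $\mathcal D_6$ is not affine for $g\ge8$. Together with Theorem 1, this is Theorem 2(c). $\blacksquare$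

## 7. Theta gradients and the locus $h^0(L)=1$

We now prove that the natural approach of Section 4 does work where the section of $L$ is unique. We look for a section of an ample-like bundle which vanishes exactly on what must be removed. The bundle is a power of the Hodge line bundle, and the section is built from the gradient of the odd theta function. On a smooth plane quartic this gradient at $0$ is the equation of the bitangent belonging to $L$; in general it is $s^2$ up to a factor. It vanishes as soon as $h^0(L)\ge3$, and that is why the method gives $\mathcal D_j^1$ and not $\mathcal D_j$.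

Fix a partition $a=(a_1,\dots,a_m)$ of $g-1$ and put $m_i=2a_i$. Let $U_a\subset\mathcal M_{g,m}$ be the locus of $(X;p_1,\dots,p_m)$ with $K_X\cong\mathcal O(\sum m_ip_i)$ and $h^0(\mathcal O(\sum a_ip_i))=1$.

**Proposition 10.** The coarse space of $U_a$ is affine.

The proof takes the rest of this section up to the proof of Theorem 2(a). We may assume $U_a\neq\emptyset$.

**Setup: a smooth projective base.** Let $M'\to\overline{\mathcal M}_{g,m}$ be a finite surjective morphism from a projective scheme (Laumon–Moret-Bailly, Thm. 16.6; the coarse space is projective). It carries a family of stable pointed curves. Let $A^\circ\subset M'$ be the preimage of $U_a$, $A$ its closure, $A^\nu$ the normalization of $A$ (the disjoint union over components), $A^{\nu\circ}$ the preimage of $A^\circ$, $V\to A^\nu$ a projective resolution, and $V^\circ\subset V$ the preimage of $A^\circ$. Let $\pi:\mathcal X\to V$ be the pulled back family, with sections $\sigma_i$ and images $S_i$. Put $\mathbb E=\pi_*\omega_\pi$ and $\lambda=\det\mathbb E$; we also write $\lambda$ for its first Chern class. Let $V^{sm}\supset V^\circ$ be the locus of smooth fibers.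

On $V^{sm}$ the condition $K\sim\sum m_ip_i$ is closed, and it holds on the dense subset $V^\circ$, so it holds everywhere. Likewise $L=\mathcal O(\sum a_ip_i)$ is an odd theta characteristic over all of $V^{sm}$. Therefore
$$V\setminus V^\circ=\{\text{singular fibers}\}\ \cup\ \{\text{smooth fibers with }h^0(L)\ge3\}.\tag{4}$$
Locally on $V$ the singular fibers are given by the vanishing of a product of smoothing parameters, one for each node, none identically zero. So the locus of singular fibers is a union of prime divisors, which we denote by $E$.

The sheaf $\pi_*(\omega_\pi(-\sum m_iS_i))$ has rank one. Let $\mathcal O(-1)\subset\mathbb E$ be the saturation of its image, i.e. the smallest subsheaf containing the image with torsion-free quotient. As $V$ is smooth, this is a line bundle. It is a subbundle of $\mathbb E$ on $V^{sm}$ and off a set of codimension at least $2$. Its fiber over a smooth curve is spanned by the form with divisor $\sum m_ip_i$. Let $\xi=c_1(\mathcal O(-1))$ and $\mathcal O(1)$ the dual.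

**Step 1: in $\operatorname{Pic}(V)_{\mathbb Q}$ we have**
$$12\lambda=K\xi+\sum_Ec_EE,\qquad K=\sum_i\frac{m_i(m_i+2)}{m_i+1}>0,\qquad\text{all }c_E>0.\tag{5}$$
This step expresses the Hodge class through $\xi$ and the boundary. For instance $a=(1,1)$ in genus $3$ gives $K=\frac{16}3$.

Discarding a closed subset of codimension at least $2$ in $V$ does not change $\operatorname{Pic}(V)$. So we may assume that $\mathcal O(-1)$ is a subbundle, that the divisors $E$ are smooth and disjoint, and that at the nodes over $E=\{t=0\}$ the total space is locally $xy=t^{n_e}$ with $n_e\ge1$. (At a general point of $E$ a smoothing parameter is a unit times a power of $t$, and the unit can be absorbed into $x$.) Then $\mathcal X$ is normal. The evaluation $\pi^*\mathcal O(-1)\to\omega_\pi$ is a section $\Omega$ of $\omega_\pi\otimes\pi^*\mathcal O(1)$, with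
$$\operatorname{div}\Omega=\sum_im_iS_i+\sum_E\sum_v\ell_{E,v}X_{E,v},\qquad\ell_{E,v}\ge0,$$
where the $X_{E,v}$ are the components of $\pi^{-1}(E)$.

Restrict to $S_i$, which lies in the smooth locus of $\pi$ and is disjoint from the other sections. Put $\psi_i=c_1(\sigma_i^*\omega_\pi)$; by adjunction $\sigma_i^*\mathcal O(S_i)$ has class $-\psi_i$. If $v(i)$ is the component met by $S_i$ over $E$, then $\psi_i-\xi=-m_i\psi_i+\sum_E\ell_{E,v(i)}E$, that is
$$(m_i+1)\psi_i=\xi+\sum_E\ell_{E,v(i)}E.\tag{6}$$
Next intersect $\operatorname{div}\Omega$, whose class is $c_1(\omega_\pi)-\pi^*\xi$, with $c_1(\omega_\pi)$ and push forward: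
$$\pi_*c_1(\omega_\pi)^2=(2g-2)\xi+\sum_im_i\psi_i+\sum_{E,v}\ell_{E,v}\deg(\omega_\pi|_{X_{E,v}})\,E,\tag{7}$$
where the degree is taken on the fibers of $X_{E,v}\to E$. On $\overline{\mathcal M}_{g,m}$ one has $\pi_*(c_1(\omega_\pi)^2)=12\lambda-\delta$ with $\delta$ the class of the boundary (Mumford; Arbarello–Cornalba–Griffiths II, Ch. XIII, in the form $\kappa_1=12\lambda-\delta+\psi$); on $V$ this $\delta$ pulls back to $\sum_E(\sum_en_e)E$. Insert this and (6) into (7). The coefficient of $\xi$ becomes $2g-2+\sum\frac{m_i}{m_i+1}=\sum\big(m_i+\frac{m_i}{m_i+1}\big)=K$, and (5) follows with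
$$c_E=\sum_en_e+\sum_v\ell_{E,v}\Big(2g_v-2+\mathrm{val}_v+\sum_{i\in v}\frac{m_i}{m_i+1}\Big).$$
Here $v$ runs over the components of a general fiber over $E$, $g_v$ is the geometric genus of $v$, and $\mathrm{val}_v\ge1$ the number of branches of nodes on it. Each bracket is nonnegative. This is clear if $g_v\ge1$, or if $g_v=0$ and $\mathrm{val}_v\ge2$. If $g_v=0$ and $\mathrm{val}_v=1$, stability forces at least two marked points on $v$. Each contributes at least $\frac23$ because $m_i\ge2$, so the bracket is at least $-1+\frac43>0$. Hence $c_E\ge\sum_en_e\ge1$.

**Step 2: there is $G\in H^0(V,\lambda^4\otimes\mathcal O(-1)^8)$ whose zero set in $V^{sm}$ is exactly $V^{sm}\setminus V^\circ$.**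

*Definition of $G$ on $V^{sm}$.* Choose locally a symplectic basis of the first homology of the fibers, with normalized differentials $w_1,\dots,w_g$ and period matrix $\tau$. By Riemann there is an odd characteristic such that the theta function $\theta_L(\tau,z)=\theta[{\epsilon\atop\epsilon'}](\tau,z)$ has divisor $W_{g-1}-L$ on $J(X)$, where $W_{g-1}$ is the locus of effective classes of degree $g-1$. Put
$$G=(w_1\wedge\dots\wedge w_g)^{4}\otimes\Big(\sum_k\partial_k\theta_L(\tau,0)\,w_k\Big)^{8}.$$
Under a change of symplectic basis, with $c,d$ the lower blocks of the matrix,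
$$\theta'(z')=\kappa\det(c\tau+d)^{1/2}e^{Q(z)}\theta(z),\qquad\kappa^8=1,\ Q\text{ quadratic},\qquad w'=w(c\tau+d)^{-1}.$$
As $\theta(0)=0$, the factor $e^Q$ does not affect the differential at $0$. The covector $\sum\partial_k\theta_L w_k=d_0\theta_L$ is therefore multiplied by $\kappa\det(c\tau+d)^{1/2}$, its eighth power by $\det(c\tau+d)^4$, and $(w_1\wedge\dots\wedge w_g)^4$ by $\det(c\tau+d)^{-4}$. So $G$ does not depend on the basis, and is a holomorphic section of $\lambda^4\otimes\operatorname{Sym}^8\mathbb E$ over $V^{sm}$.

By the Riemann–Kempf theorem, $\operatorname{ord}_0\theta_L=h^0(L)$. So $G=0$ where $h^0(L)\ge3$. If $h^0(L)=1$ and $0\ne s\in H^0(L)$ has divisor $D$, then $d_0\theta_L\ne0$ is the form cutting out the tangent hyperplane of $W_{g-1}$ at $D$. This form spans $H^0(K-D)=H^0(L)\cdot s$, i.e. it is a nonzero multiple of $s^2$, and $s^2$ spans $\mathcal O(-1)$. So on $V^{sm}$, $G$ is a section of $\lambda^4\otimes\mathcal O(-1)^8$ that vanishes exactly where $h^0(L)\ge3$; by (4) this is $V^{sm}\setminus V^\circ$.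

*Extension of $G$ to $V$.* It suffices to bound $G$ near a general point of each $E=\{t=0\}$; let $u$ denote the other local coordinates, and let $X_0$ be a fiber over $t=0$. Let $\Sigma$ be a nearby smooth fiber and $c_e\subset\Sigma$ the disjoint vanishing loops of the nodes. Their classes span an isotropic subgroup, so we may choose a symplectic basis $a_j,b_j$ with all $c_e$ in $\langle a_1,\dots,a_g\rangle$. Then $\langle a_j,c_e\rangle=0$ for all $e$. The sequence
$$H_1(\Sigma\setminus\textstyle\bigcup c_e)\to H_1(\Sigma)\to\bigoplus_e\mathbb Z,\qquad\gamma\mapsto(\langle\gamma,c_e\rangle)_e,$$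
is exact, so each $a_j$ is represented by a cycle disjoint from the vanishing loops. Such a cycle extends over $t=0$, away from the nodes. So the $a_j$-periods of sections of $\mathbb E$ are single-valued and holomorphic at $t=0$.

*The $w_j$ form a frame of $\mathbb E$ at $t=0$.* It is enough that the $a$-periods are injective on $H^0(\omega_{X_0})$, which has dimension $g$. Let $\omega_0\in H^0(\omega_{X_0})$ have zero $a$-periods. The integral over $c_e$ is a fixed integral combination of $a$-periods for $t\ne0$, hence also at $t=0$ by continuity. So the residues of $\omega_0$ at the nodes vanish, and $\omega_0$ is a holomorphic form on the normalization $\tilde X_0$. Let $\mathsf A\subset H_1(\Sigma;\mathbb Q)$ be the span of the $a_j$, and let $\mathsf P\subset H_1(\tilde X_0;\mathbb Q)$ be the image of those classes in $H_1(\Sigma\setminus\bigcup c_e;\mathbb Q)$ that map into $\mathsf A$. Intersection numbers of classes in $\Sigma\setminus\bigcup c_e$ may be computed in $\Sigma$ or in $\tilde X_0$, so $\mathsf P$ is isotropic. If $\gamma\in H_1(\tilde X_0;\mathbb Q)$ is orthogonal to $\mathsf P$, lift it to $\Sigma\setminus\bigcup c_e$.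 Since every class in $\mathsf A$ lifts too, the image of $\gamma$ in $H_1(\Sigma;\mathbb Q)$ is orthogonal to $\mathsf A$, hence lies in $\mathsf A$, and $\gamma\in\mathsf P$. So $\mathsf P$ is Lagrangian. The periods of $\omega_0$ along $\mathsf P$ vanish: two lifts of a class in $\mathsf A$ differ by a combination of differences of the two push-offs of the $c_e$, on which $\omega_0$, having no residues, integrates to $0$. For a symplectic basis $\alpha_i,\beta_i$ of $H_1(\tilde X_0;\mathbb Q)$ with $\alpha_i\in\mathsf P$, Riemann's bilinear relation gives
$$\frac i2\int_{\tilde X_0}\omega_0\wedge\overline{\omega_0}=\frac i2\sum_i\Big(\int_{\alpha_i}\omega_0\overline{\int_{\beta_i}\omega_0}-\int_{\beta_i}\omega_0\overline{\int_{\alpha_i}\omega_0}\Big)=0,$$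
so $\omega_0=0$.

*The shape of $\tau$.* By Picard–Lefschetz the monodromy around $t=0$ sends $b_k$ to $b_k\pm\sum_en_e\langle b_k,c_e\rangle c_e$ with one common sign. Writing $c_e=\sum_jc_{e,j}a_j$, the entry $\tau_{jk}=\int_{b_k}w_j$ changes by a common sign times $\sum_en_ec_{e,j}c_{e,k}$. Hence
$$\tau=B\,\frac{\log t}{2\pi i}+h,$$
with $B$ a real semidefinite matrix and $h$ single-valued. Near a node a section of $\omega_\pi$ is $\varphi\,dx/x$ with $\varphi$ bounded, and a path crossing the collar from $|x|=1$ to $|x|=|t|^{n_e}$ contributes $O(1+\log\frac1{|t|})$ as long as $\arg t$ stays bounded. So the periods, and then $h$, grow at most logarithmically, and the single-valued function $h$ is holomorphic at $t=0$. Since $\operatorname{Im}\tau=-\frac{\log|t|}{2\pi}B+\operatorname{Im}h$ is positive definite as $t\to0$, we get $B\ge0$.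

*The bound.* For $n'\in\mathbb Z^g+\epsilon/2$ put $F_{n'}=\exp(\pi i\,n'^T\tau n')$. Then
$$\log|F_{n'}|=\tfrac12(n'^TBn')\log|t|-\pi\,n'^T(\operatorname{Im}h)n'$$
is single-valued and, because $B\ge0$, subharmonic in $t$ on a small disc $|t|\le r$. By the maximum principle
$$|F_{n'}|\le\max_{|t|=r}|F_{n'}|\le e^{-\pi c|n'|^2},$$
where $c>0$ is a lower bound for the eigenvalues of $\operatorname{Im}\tau$ on $|t|=r$ with $u$ in a compact set. Differentiating the theta series termwise,
$$|\partial_k\theta_L(\tau,0)|\le\sum_{n'}2\pi|n'_k|\,e^{-\pi c|n'|^2}<\infty,$$
uniformly near $t=0$ and for each of the finitely many characteristics. As $w_1,\dots,w_g$ is a frame at $t=0$, the coefficients of $G$ are bounded, and $G$ extends over a general point of $E$. Off codimension $2$, $\lambda^4\otimes\mathcal O(-1)^8$ is a sub line bundle of $\lambda^4\otimes\operatorname{Sym}^8\mathbb E$, so the extension takes values in it. By Hartogs it extends over $V$ as a section of $\lambda^4\otimes\mathcal O(-1)^8$, and it is algebraic by GAGA because $V$ is projective.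

**Step 3: affineness.** Step 2 gives $8\xi+4\lambda=\operatorname{div}G$. Eliminating $\xi$ from (5),
$$\Big(12+\frac K2\Big)\lambda=\frac K8\operatorname{div}G+\sum_Ec_EE .$$
All coefficients on the right are positive. So some power $\lambda^N$ has a section $\sigma$ on $V$ with zero set $\operatorname{supp}(\operatorname{div}G)\cup\bigcup E$. By (4) and Step 2, $\{\sigma\ne0\}=V^\circ$.

The bundle $\lambda$ is pulled back from $A^\nu$. As $A^\nu$ is normal and $V\to A^\nu$ is proper and birational, $\sigma$ descends to $A^\nu$, and $\{\sigma\ne0\}=A^{\nu\circ}$ there. Moreover a power of $\lambda$ is the pull-back of an ample line bundle under $A^\nu\to\overline{\mathcal M}_g\to\mathcal A_g^{\mathrm{Sat}}$, the target being the Satake compactification (Faltings–Chai). Let $\Phi:A^\nu\to Y$ be the Stein factorization of this map, so $\Phi_*\mathcal O=\mathcal O$ and $Y$ is finite over $\mathcal A_g^{\mathrm{Sat}}$. A power of $\lambda$ is $\Phi^*H$ with $H$ ample on $Y$, and a power of $\sigma$ is $\Phi^*\tau_0$ with $\tau_0$ a section of a power of $H$. Hence $A^{\nu\circ}=\Phi^{-1}(Y_{\tau_0})$, where $Y_{\tau_0}=\{\tau_0\ne0\}$ is affine,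 and $A^{\nu\circ}\to Y_{\tau_0}$ is proper.

This map has finite fibers. By Torelli, a point of $\mathcal A_g$ comes from at most one smooth curve $X$; the curve has finitely many theta characteristics $L$; as $h^0(L)=1$, the divisor $\sum a_ip_i$ is determined by $L$; and $A^\nu\to A\subset M'\to\overline{\mathcal M}_{g,m}$ is finite. So $A^{\nu\circ}$ is finite over an affine variety, hence affine. By (F2), applied to $A^{\nu\circ}\to A^\circ$ and to the map from $A^\circ$ to the coarse space of $U_a$, both targets are affine. This proves Proposition 10. $\square$

**Lemma 11.** If $h^0(L)\ge3$, then $(X,L)\in\mathcal D_j$ for some $j\ge3$.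

*Proof.* The Wronskian of a $3$-dimensional space of sections of $L$ is a nonzero section of $L^3K^3$, whose degree $9(g-1)$ is positive. So it vanishes at some point $p$. Then the vanishing orders at $p$ are not $0,1,2$, and some nonzero section vanishes at $p$ to order at least $3$. It has at most $1+(g-1-3)=g-3$ distinct zeros. Now use Lemma 3. $\square$

**Proof of Theorem 2(a).** Let $m=g-j$, $S^1=S^-\setminus\Delta$ and $\tilde{\mathcal D}_j^1=q^{-1}(\mathcal D_j^1)\subset S^1$. Let $\mathcal C\to S^1$ be the universal curve and $\mathcal C^m$ its $m$-fold fiber product over $S^1$. For each partition $a$ of $g-1$ with $m$ parts, the set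
$$\{(X,L;p_1,\dots,p_m):\ \textstyle\sum a_ip_i\in|L|\}\subset\mathcal C^m$$
is proper over $S^1$, and its fibers are finite because $|L|$ is one point. So it is finite over $S^1$. Let $\tilde U_a$ be the open subset where the $p_i$ are distinct. It is exactly the preimage of $\tilde{\mathcal D}_j^1$, since the unique member of $|L|$ has $m$ distinct points if and only if the $p_i$ are distinct. Hence $\tilde U_a\to\tilde{\mathcal D}_j^1$ is finite, and $\bigsqcup_a\tilde U_a\to\tilde{\mathcal D}_j^1$ is surjective. On the other hand $\tilde U_a$ consists of the points of $U_a$ with a level structure and the theta characteristic $\mathcal O(\sum a_ip_i)$ added; it is finite over the coarse space of $U_a$, hence affine by Proposition 10 and (F2). By (F2) again, first $\tilde{\mathcal D}_j^1$ and then $\mathcal D_j^1$ are affine.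

By Lemma 11, $\mathcal D_1=\mathcal D_1^1$ and $\mathcal D_2=\mathcal D_2^1$, so these are affine. $\blacksquare$

## 8. Genus three, four and five

**Genus $3$ and $4$.** By (F3), $h^0(L)\ge3$ implies $4\le g-1$. So for $g=3,4$ we have $\mathcal D_j=\mathcal D_j^1$ for all $j$, and these are affine by Theorem 2(a). In particular both pieces of Section 1 are affine.

**Genus $5$, $j\le3$.** If $h^0(L)\ge3$, there is equality in Clifford's theorem; since $\deg L=4$ we have $L\not\cong\mathcal O,K$, so $X$ is hyperelliptic and $L=2g^1_2$. For a Weierstrass point $w$ we have $4w\in|L|$, so $(X,L)\in\mathcal D_4$. Thus $\mathcal D_j=\mathcal D_j^1$ for $j\le3$, and Theorem 2(a) applies.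

**Genus $5$, $j=4$.** We show that the pairs with three sections split off as a separate affine piece. By Lemma 3, $q^{-1}(\mathcal D_4)=T_1=p(W_1)$, and $W_1=W_1^\circ$ is smooth of pure dimension $2g-2+1=9$. Let $(X,L,4x)\in W_1$ with $X$ hyperelliptic. Then $8x\in|K|$ is a sum of fibers of the hyperelliptic map, so $x$ is a Weierstrass point and $L=2g^1_2$, $h^0(L)=3$. Together with the previous paragraph, $W_1\cap\Delta$ is the locus of pairs (hyperelliptic curve, Weierstrass point), with level structure. It is closed in $W_1$ and of pure dimension $2g-1=9$, hence open and closed in the smooth $9$-dimensional $W_1$. As $p$ is proper, $T_1$ is the disjoint union of the closed sets $T_1\setminus\Delta=p(W_1\setminus\Delta)$ and $T_1\cap\Delta=p(W_1\cap\Delta)$. Since $q$ is finite and $\Delta$ is a union of fibers of $q$, $\mathcal D_4$ is the disjoint union of the closed subsets $\mathcal D_4^1$ and $H=\{(X,2g^1_2)\}$.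

The first is affine by Theorem 2(a). The second is finite over the hyperelliptic locus of $\mathcal M_5$, so by (F2) it suffices that this locus is affine. The space $M_{0,12}/\mathfrak S_{12}$ of $12$ unordered distinct points on $\mathbb P^1$ is affine, and sending the points to the double cover branched over them maps it bijectively onto the hyperelliptic locus. This map is proper. Indeed, given a family of smooth curves over a disc that is hyperelliptic away from the center, after a finite base change the hyperelliptic involution extends over the central fiber (automorphisms of families of smooth curves of genus at least $2$ form a finite scheme over the base). The quotient by the extended involution has genus $0$, and the $12$ branch points remain distinct, because they are the images of the fixed points and the central fiber again has genus $5$. So the map is proper with finite fibers, hence finite, and the hyperelliptic locus is affine by (F2).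

Thus $\mathcal D_4$ is the disjoint union of two closed, hence also open, affine subsets, and is affine. This proves Theorem 2(b). $\blacksquare$
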